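\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The constant term of an extremal function in Krzy\.{z}'s problem}


\begin{abstract}
Let $f(z)=\sum_{k\ge 0} a_kz^k$ be analytic with $0<|f|<1$ in the unit disk, and suppose that $|a_n|$ is as large as possible among all such functions, for some fixed $n\ge 1$. We prove that $|f(0)|\le 1/e$, with equality only for rotations of $\exp\bigl(-(1-z^n)/(1+z^n)\bigr)$. More precisely, $f$ is a singular inner function with $N\le n$ atoms, and $|f(0)|\le e^{-n/N}$. In addition each atom has mass at least $1/n$, and $|f'|\ge n/2$ on the unit circle off the atoms. The proof uses only the first-order conditions at a maximum. They yield a nonnegative trigonometric polynomial $T$ of degree at most $n$ and an identity expressing $|f'|\,T$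 through the coefficients of $T$. The bounds then follow from finite Fourier inversion and a quadrature formula adapted to the atoms.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathcal B$ be the class of analytic functions $f(z)=\sum_{k\ge0}a_kz^k$ in the disk $|z|<1$ with $0<|f(z)|<1$ there. For $n\ge1$ put
\[
A_n=\max_{f\in\mathcal B}|a_n| .
\]
Finding $A_n$ is Krzy\.{z}'s problem. We call $f\in\mathcal B$ \emph{extremal} (for $A_n$) if $|a_n|=A_n$. The candidate for an extremal function is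
\[
g_n(z)=\exp\Bigl(-\frac{1-z^n}{1+z^n}\Bigr)=\frac1e+\frac2e\,z^n+\cdots .
\]
A \emph{rotation} of $g_n$ is a function $e^{i\theta}g_n(e^{i\varphi}z)$ with $\theta,\varphi\in\mathbb R$. Krzy\.{z}'s conjecture, which is open, states that $A_n=2/e$ and that only the rotations of $g_n$ are extremal. In any case $A_n\ge 2/e>0$.

Extremal functions exist. Indeed, a sequence in $\mathcal B$ whose $n$-th coefficients tend in modulus to the supremum has a locally uniformly convergent subsequence. The $n$-th coefficient of its limit has modulus at least $2/e$, so the limit is not constant. Hence the limit has no zeros, by Hurwitz's theorem, and has modulus less than $1$, by the maximum principle.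

This paper is about the constant term of an extremal function. To see what it measures, write $f=e^{-P}$ with $\operatorname{Re}P>0$, which is possible because $f$ has no zeros and $|f|<1$. Let
\[
\mathbb T=\{|z|=1\},\qquad
H_w(z)=\frac{w+z}{w-z}=1+2\sum_{k\ge1}\bar w^{\,k}z^k\qquad(w\in\mathbb T).
\]
Then $\operatorname{Re}H_w(z)=(1-|z|^2)/|w-z|^2$. By Herglotz's theorem,
\begin{equation}\label{eq:herglotz}
f=e^{-P},\qquad P=ic+\int_{\mathbb T}H_w\,d\mu(w),
\end{equation}
with $c\in\mathbb R$ and a unique finite positive Borel measure $\mu$ on $\mathbb T$. Since $H_w(0)=1$,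
\[
|f(0)|=e^{-t},\qquad t=\mu(\mathbb T).
\]
So the constant term measures the total mass of $\mu$. If $t$ is small, $f$ stays close to a unimodular constant near $0$; if $t$ is large, $f$ is tiny near $0$. A large coefficient requires a compromise. Along the ray $f_s=\exp\bigl(-s\frac{1-z^n}{1+z^n}\bigr)$, $s>0$, the $n$-th coefficient is $2se^{-s}$, and its maximum is at $s=1$. So on this ray the best mass is $1$ and the best constant term is $1/e$. Could a differently shaped extremal measure have total mass less than $1$? The following conjecture, posed in \cite{zygmund}, says that it could not: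
\begin{quote}
\emph{If $f$ is extremal for $A_n$, then $|f(0)|\le 1/e$, with equality only for rotations of $g_n$.}
\end{quote}
A special case is recorded there: if $f$ is extremal for $A_n$, $n=2p+1$ and $a_1=a_3=\dots=a_{2p-1}=0$, then $|a_0|\le1/e$, with equality if and only if $|a_n|=2/e$. We prove the conjecture with no condition on the coefficients.

\begin{theorem}\label{thm:main}
Let $n\ge1$. If $f\in\mathcal B$ is extremal for $A_n$, then $|f(0)|\le1/e$. Equality holds if and only if $f$ is a rotation of $g_n$.
\end{theorem}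

Extremality is essential: for $0<\varepsilon<1$ the function $\exp(-\varepsilon H_1)$ belongs to $\mathcal B$, and its constant term $e^{-\varepsilon}$ exceeds $1/e$. The proof gives more, namely a lower bound for the mass which is larger when there are fewer atoms.

\begin{theorem}\label{thm:strong}
Let $f$ be extremal for $A_n$. Then
\[
f=e^{-ic}\exp\Bigl(-\sum_{j=1}^N r_jH_{w_j}\Bigr)
\]
with $c\in\mathbb R$, $r_j>0$, distinct $w_j\in\mathbb T$ and $1\le N\le n$. Moreover:
\begin{enumerate}
\item[(1)] $|f(0)|\le e^{-n/N}$, with strict inequality unless $f$ is a rotation of $g_n$ (in particular whenever $N<n$).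
\item[(2)] $|f'(z)|\ge n/2$ for all $z\in\mathbb T\setminus\{w_1,\dots,w_N\}$. Equality at a single point forces $f$ to be a rotation of $g_n$.
\item[(3)] $r_j\ge1/n$ for every $j$. Equality for a single $j$ forces $f$ to be a rotation of $g_n$.
\end{enumerate}
The constants $n/2$ and $1/n$, and the bound $1/e$ in Theorem~\ref{thm:main}, are attained by $g_n$.
\end{theorem}

The last sentence is about the values of these quantities for $g_n$; it does not assert that $g_n$ is extremal. The theorems do not prove Krzy\.{z}'s conjecture, but they reduce it to the reverse inequality for the constant term.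

\begin{corollary}\label{cor:krzyz}
$A_n=2/e$ if and only if some extremal function has $|f(0)|=1/e$. Krzy\.{z}'s conjecture for the index $n$ (value and uniqueness) holds if and only if every extremal function satisfies $|f(0)|\ge1/e$.
\end{corollary}

\begin{proof}[Proof from Theorem \ref{thm:main}]
If $A_n=2/e$, then $g_n$ is extremal, and $g_n(0)=1/e$. If some extremal $f$ has $|f(0)|=1/e$, then $f$ is a rotation of $g_n$, so $A_n=|a_n|=2/e$. This proves the first equivalence.

If every extremal $f$ has $|f(0)|\ge1/e$, then equality holds in Theorem~\ref{thm:main} for each of them. So all extremal functions are rotations of $g_n$, and $A_n=2/e$ since extremal functions exist. Conversely, if Krzy\.{z}'s conjecture holds for $n$, then every extremal function is a rotation of $g_n$ and has $|f(0)|=1/e$.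
\end{proof}

We shall use the measure of $g_n$. For $\omega\in\mathbb T$, averaging the series of $H_w$ over the $n$ solutions of $w^n=\omega$ leaves only the powers of $z^n$, so
\begin{equation}\label{eq:average}
\frac1n\sum_{w^n=\omega}H_w(z)=1+2\sum_{m\ge1}\bar\omega^{\,m}z^{nm}=\frac{\omega+z^n}{\omega-z^n}.
\end{equation}
With $\omega=-1$ this says that the measure of $g_n$ consists of $n$ atoms of mass $1/n$, at the $n$-th roots of $-1$. For general $\omega$, choose $\varphi$ with $e^{in\varphi}=-1/\omega$. Then the function $\exp\bigl(-\frac{\omega+z^n}{\omega-z^n}\bigr)$ equals $g_n(e^{i\varphi}z)$, a rotation of $g_n$.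

\section{First-order conditions}\label{sec:first}

Let $[F]_n$ denote the $n$-th Taylor coefficient of $F$ at $0$. For $f\in\mathcal B$ with $a_n>0$ put
\begin{equation}\label{eq:T}
T(w)=\operatorname{Re}[fH_w]_n=\operatorname{Re}\Bigl(a_n+2\sum_{k=1}^na_{n-k}\bar w^{\,k}\Bigr)=\sum_{|k|\le n}c_kw^k\qquad(w\in\mathbb T),
\end{equation}
where
\[
c_0=a_n,\qquad c_{-k}=a_{n-k},\qquad c_k=\overline{c_{-k}}\qquad(1\le k\le n).
\]
To first order, $T(w)$ is the rate at which $\operatorname{Re}a_n$ decreases when mass is added to $\mu$ at the point $w$. At a maximum this rate cannot be negative, and it must vanish where mass can also be removed.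

\begin{definition}
A function $f\in\mathcal B$ with $a_n>0$ and measure $\mu$ in \eqref{eq:herglotz} is \emph{stationary} (for the index $n$) if $T\ge0$ on $\mathbb T$ and $T=0$ $\mu$-almost everywhere.
\end{definition}

Since $a_n>0$ and $n\ge1$, such an $f$ is not constant, so $\mu\ne0$.

\begin{proposition}\label{prop:stationary}
If $f$ is extremal for $A_n$ and $a_n>0$, then $f$ is stationary.
\end{proposition}

\begin{proof}
Fix $w\in\mathbb T$. For $\varepsilon>0$ the function $fe^{-\varepsilon H_w}$ lies in $\mathcal B$, since $\operatorname{Re}H_w>0$. The real part of its $n$-th coefficient is $a_n-\varepsilon T(w)+O(\varepsilon^2)$, and it is at most $A_n=a_n$. Dividing by $\varepsilon$ and letting $\varepsilon\to0$ gives $T(w)\ge0$.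

For $0<\varepsilon<1$ the function $f\exp\bigl(\varepsilon\int H_w\,d\mu(w)\bigr)$ lies in $\mathcal B$, since it is obtained from $f$ by replacing $\mu$ with $(1-\varepsilon)\mu\ne0$. The real part of its $n$-th coefficient is $a_n+\varepsilon\int T\,d\mu+O(\varepsilon^2)\le a_n$. Hence $\int T\,d\mu\le0$. Since $T\ge0$, we get $T=0$ $\mu$-almost everywhere.
\end{proof}

An extremal function becomes one with $a_n=A_n>0$ after multiplication by a unimodular constant, and this changes neither $|f(0)|$, $|f'|$ and $\mu$ nor the property of being a rotation of $g_n$. \emph{From now on $f$ is any stationary function}; nothing else about extremality will be used.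

We allow $T$ to be evaluated at every $z\ne0$ by $T(z)=\sum_{|k|\le n}c_kz^k$, and we write $T(x)$ for $T(e^{ix})$, with the same convention for other functions on $\mathbb T$. Real arguments $x$ are understood modulo $2\pi$. The polynomial
\[
Q(z)=z^nT(z)=\sum_{k=-n}^{n}c_kz^{n+k}
\]
has degree at most $2n$. It is not zero, because $c_0=a_n>0$. If $T$ vanishes at a point of $\mathbb T$, then the nonnegative real function $T(x)$ has a minimum there, so its derivative vanishes too and $Q$ has a zero of order at least $2$ at this point. Thus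
\begin{equation}\label{eq:zeros}
T \text{ has at most } n \text{ zeros on } \mathbb T,\text{ and each is a zero of } Q \text{ of order at least }2 .
\end{equation}
Since $\mu\ne0$ is carried by the zeros of $T$ on $\mathbb T$,
\begin{equation}\label{eq:atoms}
\mu=\sum_{j=1}^Nr_j\delta_{w_j},\quad 1\le N\le n,\quad r_j>0,\quad T(w_j)=0,\quad t=\sum_{j=1}^Nr_j ,
\end{equation}
with distinct $w_j\in\mathbb T$. This is the form of $f$ claimed in Theorem~\ref{thm:strong}. We write $w_j=e^{i\alpha_j}$, and we call the $w_j$, as well as the $\alpha_j$, the atoms of $f$.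

The coefficients of $T$ are Taylor coefficients of $f$, while \eqref{eq:atoms} describes $f$ by its atoms. These descriptions are linked by the equation $zf'=hf$, where
\[
h(z)=-zP'(z)=-\sum_{j=1}^Nr_j\,\frac{2w_jz}{(w_j-z)^2}.
\]
For $w,z\in\mathbb T$ we have $|w-z|^2=(w-z)(w^{-1}-z^{-1})=-(w-z)^2/(wz)$, so
\begin{equation}\label{eq:h}
h(x)=\sum_{j=1}^N\frac{2r_j}{|e^{ix}-w_j|^2}=\sum_{j=1}^N\frac{r_j}{2\sin^2\frac{x-\alpha_j}2}>0\qquad(x\notin\{\alpha_j\}).
\end{equation}
The function $f$ is analytic across $\mathbb T\setminus\{w_j\}$, and $|f|=1$ there because $\operatorname{Re}H_{w_j}=0$. Hence $h=|zf'/f|=|f'|$ on $\mathbb T\setminus\{w_j\}$: the function $h$ is the speed at which $f$ moves along the unit circle.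

\section{The method for $n=1$ and $n=2$}\label{sec:small}

\textbf{The case $n=1$.} Here $T(x)=a_1+2\operatorname{Re}(a_0e^{-ix})$ is nonnegative and has a zero, so its minimum $a_1-2|a_0|$ is $0$. There is one atom, of mass $r=t$, so that $|a_0|=e^{-r}$ and $a_1=2re^{-r}$. Comparing, $r=1$, and $f$ is a rotation of $g_1$.

For $n\ge2$ the coefficients are no longer so easily read off from the masses, and a substitute is needed.

\medskip\noindent
\textbf{The case $n=2$.} \emph{An identity.} We have
\[
Q=z^2T=a_0+a_1z+a_2z^2+\bar a_1z^3+\bar a_0z^4 ,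
\]
which agrees with $f$ through the power $z^2$. Hence $hQ$ agrees with $hf=zf'=a_1z+2a_2z^2+\cdots$ through $z^2$. The double poles of $h$ are canceled by zeros of $Q$, and $h=O(1/z)$ at infinity, so $hQ$ is a polynomial of degree at most $3$. Finally $hT$ is real on $\mathbb T$, so the coefficients of $z$ and $z^3$ in $hQ$ are conjugate. Therefore $hQ=a_1z+2a_2z^2+\bar a_1z^3$, that is,
\[
hT=W,\qquad W(x)=2c_0+c_1e^{ix}+c_{-1}e^{-ix}.
\]

\emph{A lower bound for $h$.} In $\frac12\bigl(T(x+\frac\pi2)+T(x-\frac\pi2)\bigr)$ the frequencies $\pm1$ cancel and the frequencies $\pm2$ change sign. So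
\[
W(x)=T(x)+\tfrac12\bigl(T(x+\tfrac\pi2)+T(x-\tfrac\pi2)\bigr)\ge T(x),
\]
and $hT=W\ge T$ gives $h\ge1$ off the atoms (where $T=0$, by continuity).

\emph{From $h$ to the mass.} If $N=1$, then at the point opposite to the atom $h=t/2$, so $t\ge2$. If $N=2$, we may rotate the variable, and multiply $f$ by a unimodular constant to keep $a_2>0$, so that the atoms are $e^{\pm i\delta}$ with $0<\delta<\pi$. This only translates $T$ and $h$. By \eqref{eq:h}, whatever the masses are,
\[
h(0)=\frac{t}{2\sin^2(\delta/2)}\ge1,\qquad h(\pi)=\frac{t}{2\cos^2(\delta/2)}\ge1 .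
\]
Multiply the first inequality by $\sin^2(\delta/2)$, the second by $\cos^2(\delta/2)$, and add: $t\ge1$.

\emph{The case $t=1$.} Then $N=2$ and $h(0)=1$, and the formula for $W$ at $x=0$ gives $T(\pm\frac\pi2)=0$. So $Q$ is a multiple of $(z^2+1)^2$, that is, $T=\gamma(2+2\cos2x)$ with $\gamma>0$. Then $W=2c_0=4\gamma$ and $h=2/(1+\cos 2x)$. The poles of $h$ show that the atoms are $\pm i$, and comparison with \eqref{eq:h} near them gives masses $\frac12$. By \eqref{eq:average}, the normalized $f$ is a constant times $g_2$, so the original $f$ is a rotation of $g_2$.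

\medskip
The general proof has the same three parts: the identity $hT=W$, the bound $h\ge n/2$ from a formula for $W$ with positive weights, and a choice of points and weights, depending on the atoms but not on the masses, that turns $h\ge n/2$ into $t\ge n/N$.

\section{The identity $hT=W$}\label{sec:identity}

\begin{lemma}\label{lem:identity}
For $x\notin\{\alpha_j\}$,
\begin{equation}\label{eq:W}
h(x)T(x)=W(x),\qquad W(x)=\sum_{|k|\le n}(n-|k|)c_ke^{ikx}.
\end{equation}
\end{lemma}

\begin{proof}
By the definition of the $c_k$, $Q(z)=\sum_{m\le n}a_mz^m+O(z^{n+1})=f(z)+O(z^{n+1})$ at $0$. Since $h$ is analytic at $0$ and $zf'=hf$,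
\begin{equation}\label{eq:QODE}
zQ'=hQ+O(z^{n+1})\qquad(z\to0).
\end{equation}
The only finite poles of $h$ are double poles at the $w_j$. By \eqref{eq:atoms} and \eqref{eq:zeros}, $Q$ has zeros of order at least $2$ there. So $hQ$ is a polynomial. It vanishes at $0$ because $h(0)=0$. Its degree is at most $2n-1$ because $h=O(1/z)$ at infinity. Hence
\[
hT=\sum_{|k|\le n-1}e_kz^k
\]
for some numbers $e_k$; put also $e_{\pm n}=0$. Comparing the coefficients of $z^{n+k}$ in \eqref{eq:QODE} for $-n\le k\le0$ gives $e_k=(n+k)c_k=(n-|k|)c_k$. The relation \eqref{eq:QODE} says nothing about $k>0$, but $h$ and $T$ are real on $\mathbb T\setminus\{w_j\}$, so $e_k=\overline{e_{-k}}$ for all $k$. As also $c_k=\overline{c_{-k}}$, we get $e_k=(n-|k|)c_k$ for $0<k\le n$ too.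
\end{proof}

\section{The lower bound $h\ge n/2$ and its rigidity}\label{sec:bound}

We now need a lower bound for $W$ by a multiple of $T$, knowing only that $T$ is nonnegative of degree at most $n$. The best one can hope for is $W\ge\frac n2T$: for $T=2-2\cos nx$ we have $W=2n$, while $\max T=4$. To obtain it we write the multiplier $n-|k|$ as $\frac n2$ plus the Fourier coefficients of a positive discrete measure. Because the multiplier takes the same value $0$ at $k=n$ and $k=-n$, it extends to a $2n$-periodic function, and a measure on $2n$ equally spaced points suffices.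

\begin{lemma}\label{lem:fejer}
For all real $x$,
\begin{equation}\label{eq:interp}
W(x)=\frac n2T(x)+\sum_{\substack{m\ \mathrm{odd}\\1\le m\le2n-1}}\frac{T(x+\pi m/n)}{2n\sin^2\frac{\pi m}{2n}} .
\end{equation}
\end{lemma}

\begin{proof}
Let $\psi$ be the $2n$-periodic function on $\mathbb Z$ with $\psi(k)=n-|k|$ for $|k|\le n$. In the square below, the difference $k$ of two indices in $\{0,\dots,n-1\}$ occurs $n-|k|$ times. So for $l\in\mathbb Z$
\[
\sum_{|k|\le n}(n-|k|)e^{-i\pi lk/n}=\Bigl|\sum_{s=0}^{n-1}e^{i\pi ls/n}\Bigr|^2 .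
\]
The left side is the finite Fourier transform $\sum_{k\bmod 2n}\psi(k)e^{-i\pi lk/n}$, because the terms $k=\pm n$ are zero. The right side is $n^2$ if $l\equiv0\pmod{2n}$. Otherwise it is
\[
\Bigl|\frac{e^{i\pi l}-1}{e^{i\pi l/n}-1}\Bigr|^2=
\begin{cases}0,& l\text{ even},\\[2pt] \dfrac1{\sin^2\frac{\pi l}{2n}},& l\text{ odd}.\end{cases}
\]
Fourier inversion on $\mathbb Z/2n\mathbb Z$ gives, for $|k|\le n$,
\[
n-|k|=\frac n2+\sum_{\substack{m\ \mathrm{odd}\\1\le m\le2n-1}}\frac{e^{i\pi mk/n}}{2n\sin^2\frac{\pi m}{2n}} .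
\]
Multiply by $c_ke^{ikx}$ and sum over $|k|\le n$.
\end{proof}

\begin{proposition}\label{prop:bound}
For $x\notin\{\alpha_j\}$,
\begin{equation}\label{eq:diff}
T(x)\Bigl(h(x)-\frac n2\Bigr)=\sum_{\substack{m\ \mathrm{odd}\\1\le m\le2n-1}}\frac{T(x+\pi m/n)}{2n\sin^2\frac{\pi m}{2n}}\ \ge0,
\end{equation}
and $h(x)\ge n/2$.
\end{proposition}

\begin{proof}
The equality in \eqref{eq:diff} is \eqref{eq:W} combined with \eqref{eq:interp}, and the sum is nonnegative because $T\ge0$. So $h(x)\ge n/2$ wherever $T(x)>0$. By \eqref{eq:zeros} this excludes only finitely many points. As $h$ is continuous off the atoms, $h\ge n/2$ at every $x\notin\{\alpha_j\}$.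
\end{proof}

If $h(x)=n/2$, then every term on the right of \eqref{eq:diff} vanishes, and $T$ has $n$ equally spaced zeros. This determines everything.

\begin{lemma}[Rigidity]\label{lem:rigid}
If $T$ vanishes at all points $\alpha+2\pi l/n$, $0\le l<n$, for some $\alpha$, then $f$ is a rotation of $g_n$. In particular this holds if $h(x_0)=n/2$ for some $x_0\notin\{\alpha_j\}$.
\end{lemma}

\begin{proof}
Put $\omega=e^{in\alpha}$. By \eqref{eq:zeros}, $Q$ has zeros of order at least $2$ at the $n$ solutions of $z^n=\omega$. Its degree is at most $2n$, so $Q=C(z^n-\omega)^2$ with $C\ne0$. On $\mathbb T$,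
\[
T(x)=C\bigl(e^{inx}-2\omega+\omega^2e^{-inx}\bigr)=\gamma\bigl(2-2\cos n(x-\alpha)\bigr),\qquad \gamma=-C\omega,
\]
and $\gamma>0$ since $T\ge0$ and $T\not\equiv0$. So $c_0=2\gamma$ and $c_k=0$ for $0<|k|<n$. The coefficients with $|k|=n$ do not enter $W$, so $W\equiv nc_0=2n\gamma$. By \eqref{eq:W}, off the atoms and the zeros of $T$,
\begin{equation}\label{eq:hrigid}
h(x)=\frac{n}{1-\cos n(x-\alpha)} .
\end{equation}
The poles of $h$ on $\mathbb T$ are exactly the atoms, since all $r_j>0$. By \eqref{eq:hrigid} they are exactly the solutions of $w^n=\omega$. Hence $N=n$, and the atoms are these $n$ points. As $x\to\alpha_j$, \eqref{eq:h} gives $h(x)\sim2r_j/(x-\alpha_j)^2$, while \eqref{eq:hrigid} gives $h(x)\sim2/\bigl(n(x-\alpha_j)^2\bigr)$. So $r_j=1/n$ for every $j$. By \eqref{eq:average}, $f=e^{-ic}\exp\bigl(-\frac{\omega+z^n}{\omega-z^n}\bigr)$, and this is a rotation of $g_n$.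

If $h(x_0)=n/2$ with $x_0\notin\{\alpha_j\}$, then the left side of \eqref{eq:diff} vanishes at $x_0$. Hence so does each term on the right: $T(x_0+\pi m/n)=0$ for $m=1,3,\dots,2n-1$. These are $n$ points of the required form, with $\alpha=x_0+\pi/n$.
\end{proof}

\section{A quadrature formula, and the bound for $f(0)$}\label{sec:quadrature}

We must pass from the pointwise bound $h\ge n/2$ to the total mass $t$. Integrating $h$ over the circle is useless, because the poles of $h$ make the integral infinite. As for $n=2$, we look for finitely many points $x_l$ off the atoms, and positive weights $\lambda_l$ with sum $1$, such that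
\[
\sum_l\frac{\lambda_l}{\sin^2\frac{\alpha_j-x_l}2}
\]
has the same value for every $j$. Then $\sum_l\lambda_lh(x_l)$ is a multiple of $t$, whatever the masses are. For the two atoms $e^{\pm i\delta}$ the points were $0$ and $\pi$, where $|(z-w_1)(z-w_2)|$ has its local maxima on $\mathbb T$. In general we take the local maxima of $\prod_j|e^{ix}-w_j|$, which are the zeros of its logarithmic derivative $\frac12\sum_j\cot\frac{x-\alpha_j}2$.

\begin{lemma}[Quadrature]\label{lem:quad}
Let $\alpha_1,\dots,\alpha_N$ be distinct modulo $2\pi$. There are points $x_1,\dots,x_N\notin\{\alpha_j\}$ and numbers $\lambda_l>0$ with $\sum_l\lambda_l=1$ and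
\[
\sum_{l=1}^N\frac{\lambda_l}{\sin^2\frac{\alpha_j-x_l}2}=N\qquad(j=1,\dots,N).
\]
\end{lemma}

\begin{proof}
Let
\[
q(x)=\frac1N\sum_{j=1}^N\cot\frac{x-\alpha_j}2,\qquad q'(x)=-\frac1{2N}\sum_{j=1}^N\frac1{\sin^2\frac{x-\alpha_j}2}<0 .
\]
The $\alpha_j$ divide the circle into $N$ arcs (for $N=1$, one arc of length $2\pi$). On each arc $q$ decreases strictly from $+\infty$ to $-\infty$, so it has exactly one zero there. Let $x_1,\dots,x_N$ be these zeros, and put
\[
\lambda_l=-\frac1{2q'(x_l)}>0,\qquad \xi_l=e^{ix_l} .
\]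

\emph{Passing to rational functions.} With $w_j=e^{i\alpha_j}$ and $p(z)=\prod_j(z-w_j)$, let
\[
\Psi(z)=\frac1N\sum_{j=1}^NH_{w_j}(z)=\frac1N\sum_{j=1}^N\Bigl(1-\frac{2z}{z-w_j}\Bigr)=\frac{Np-2zp'}{Np} .
\]
For $z=e^{ix}$ and $w=e^{i\alpha}$,
\[
H_w(z)=\frac{2\cos\frac{x-\alpha}2}{-2i\sin\frac{x-\alpha}2}=i\cot\frac{x-\alpha}2 ,
\]
so $\Psi(e^{ix})=iq(x)$. Thus the numerator $Np-2zp'$ vanishes at the $N$ distinct points $\xi_1,\dots,\xi_N$. Its degree is $N$, with leading coefficient $N-2N=-N$. So these are all its zeros, and they are simple. Hence the finite poles of $1/\Psi$ are exactly the $\xi_l$, and they are simple.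

\emph{Partial fractions.} As $x\to x_l$,
\[
\frac1{\Psi(e^{ix})}=\frac{-i}{q(x)}\sim\frac{-i}{q'(x_l)(x-x_l)}=\frac{2i\lambda_l}{x-x_l},\qquad H_{\xi_l}(e^{ix})=i\cot\frac{x-x_l}2\sim\frac{2i}{x-x_l} .
\]
Hence the simple poles cancel in $D=\frac1\Psi-\sum_l\lambda_lH_{\xi_l}$, which therefore has no finite poles. It is bounded at infinity, because $\Psi(\infty)=-1$. So $D$ is constant. On $\mathbb T$ it is purely imaginary, and $D(0)=1-\sum_l\lambda_l$ is real because $\Psi(0)=1$. So $D=0$. This gives $\sum_l\lambda_l=1$ and, on $\mathbb T$,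
\[
\sum_{l=1}^N\lambda_l\cot\frac{x-x_l}2=-\frac1{q(x)} .
\]

\emph{Conclusion.} Differentiating, for $x$ off the $x_l$ and $\alpha_j$,
\[
\frac12\sum_{l=1}^N\frac{\lambda_l}{\sin^2\frac{x-x_l}2}=-\frac{q'(x)}{q(x)^2} .
\]
As $x\to\alpha_j$ we have $q(x)\sim\frac2{N(x-\alpha_j)}$ and $q'(x)\sim-\frac2{N(x-\alpha_j)^2}$, so the right side tends to $\frac2N\cdot\frac{N^2}4=\frac N2$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:strong}, parts (1) and (2)]
As explained after Proposition~\ref{prop:stationary}, we may assume that $a_n>0$ and that $f$ is stationary. The form of $f$ is \eqref{eq:atoms}. Since $|f'|=h$ on $\mathbb T\setminus\{w_j\}$, part (2) is Proposition~\ref{prop:bound} together with Lemma~\ref{lem:rigid}.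

For part (1) take $x_l,\lambda_l$ from Lemma~\ref{lem:quad} for the atoms $\alpha_1,\dots,\alpha_N$ of $f$. By Proposition~\ref{prop:bound} and \eqref{eq:h},
\begin{equation}\label{eq:mass}
\frac n2\le\sum_{l=1}^N\lambda_lh(x_l)=\frac12\sum_{j=1}^Nr_j\sum_{l=1}^N\frac{\lambda_l}{\sin^2\frac{x_l-\alpha_j}2}=\frac N2\sum_{j=1}^Nr_j=\frac{Nt}2 .
\end{equation}
So $t\ge n/N$, that is, $|f(0)|=e^{-t}\le e^{-n/N}$. If $t=n/N$, then $\sum_l\lambda_l\bigl(h(x_l)-\frac n2\bigr)=0$ with nonnegative terms and $\lambda_l>0$. Hence $h(x_1)=n/2$, and by Lemma~\ref{lem:rigid} $f$ is a rotation of $g_n$. A rotation of $g_n$ has $n$ atoms, so for $N<n$ the inequality is strict.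
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Since $N\le n$, Theorem~\ref{thm:strong}(1) gives $|f(0)|\le e^{-n/N}\le e^{-1}$. If $|f(0)|=e^{-1}$, then both inequalities are equalities, and the first one forces $f$ to be a rotation of $g_n$. Conversely, every rotation of $g_n$ has $|f(0)|=1/e$.
\end{proof}

\section{The masses of the atoms}\label{sec:masses}

It remains to prove Theorem~\ref{thm:strong}(3) and the statement on $g_n$. A single mass $r_j$ is visible in the identity $hT=W$ at the atom itself. As $x\to\alpha_j$, \eqref{eq:h} gives $h(x)\sim2r_j/(x-\alpha_j)^2$. Since $T(\alpha_j)=T'(\alpha_j)=0$, also $T(x)=\frac12T''(\alpha_j)(x-\alpha_j)^2+O\bigl((x-\alpha_j)^3\bigr)$; here and below the derivatives are with respect to $x$. Hence \eqref{eq:W} becomes in the limit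
\begin{equation}\label{eq:Watom}
W(\alpha_j)=r_jT''(\alpha_j).
\end{equation}
So we have to compare $nW$ and $T''$ at a zero of $T$. The operator $T\mapsto nW-T''$ has the multiplier
\[
n(n-|k|)+k^2=n^2-|k|(n-|k|) .
\]
Since $T(\alpha_j)=0$, a constant in the multiplier does not matter at $\alpha_j$. What matters is that $-|k|(n-|k|)$ is, up to a constant, a positive combination of characters. For this we use that $|k|(n-|k|)$, $|k|\le n$, is a piece of an $n$-periodic function.

\begin{lemma}\label{lem:second}
For every $j$,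
\begin{equation}\label{eq:second}
nW(\alpha_j)-T''(\alpha_j)=\sum_{l=1}^{n-1}\frac{T(\alpha_j+2\pi l/n)}{2\sin^2(\pi l/n)}\ \ge0,
\end{equation}
where for $n=1$ the sum is empty.
\end{lemma}

\begin{proof}
Let $\phi$ be the $n$-periodic function on $\mathbb Z$ with $\phi(k)=k(n-k)$ for $0\le k\le n$. For $-n\le k\le0$ we have $\phi(k)=\phi(k+n)=(k+n)(-k)$. So $\phi(k)=|k|(n-|k|)$ for $|k|\le n$. We claim that for some constant $C$
\begin{equation}\label{eq:phi}
|k|(n-|k|)=C-\sum_{l=1}^{n-1}\frac{e^{2\pi ikl/n}}{2\sin^2(\pi l/n)}\qquad(|k|\le n).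
\end{equation}
For $n=1$ both sides vanish with $C=0$. Let $n\ge2$. The second difference of $k(n-k)$ is $-2$, and at $k=0$ we have $\phi(1)-2\phi(0)+\phi(-1)=2(n-1)$. Hence
\[
\phi(k+1)-2\phi(k)+\phi(k-1)=-2+2n\,\mathbf 1_{n\mid k} .
\]
Put $\hat\phi_l=\sum_{k=0}^{n-1}\phi(k)e^{-2\pi ikl/n}$. For $l\not\equiv0\pmod n$ the finite Fourier transform of the left side is $\bigl(2\cos\frac{2\pi l}n-2\bigr)\hat\phi_l=-4\sin^2(\pi l/n)\,\hat\phi_l$, and that of the right side is $2n$. So $\hat\phi_l=-n/\bigl(2\sin^2(\pi l/n)\bigr)$, and Fourier inversion $\phi(k)=\frac1n\sum_{l=0}^{n-1}\hat\phi_le^{2\pi ikl/n}$ gives \eqref{eq:phi} with $C=\hat\phi_0/n$.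

Multiply $n(n-|k|)+k^2=n^2-|k|(n-|k|)$ by $c_ke^{ikx}$, sum over $|k|\le n$, and use \eqref{eq:phi}:
\[
nW(x)-T''(x)=(n^2-C)T(x)+\sum_{l=1}^{n-1}\frac{T(x+2\pi l/n)}{2\sin^2(\pi l/n)} .
\]
At $x=\alpha_j$ the first term on the right vanishes, and the sum is nonnegative because $T\ge0$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:strong}, part (3), and sharpness]
As before we may assume that $f$ is stationary. First, $W(\alpha_j)>0$. Indeed, \eqref{eq:interp} and $T\ge0$ show that $W(\alpha_j)\ge0$. They also show that $W(\alpha_j)=0$ would force $T$ to vanish at the $n$ points $\alpha_j+\pi m/n$, $m=1,3,\dots,2n-1$. Together with $\alpha_j$, which is none of these, $T$ would have $n+1$ zeros on $\mathbb T$, contrary to \eqref{eq:zeros}. Since $r_j>0$, \eqref{eq:Watom} now gives $T''(\alpha_j)>0$, and by \eqref{eq:second}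
\[
(nr_j-1)\,T''(\alpha_j)=nW(\alpha_j)-T''(\alpha_j)\ge0 .
\]
So $r_j\ge1/n$. If $r_j=1/n$, then all terms on the right of \eqref{eq:second} vanish. Hence $T$ vanishes at $\alpha_j+2\pi l/n$ for $0\le l<n$, and $f$ is a rotation of $g_n$ by Lemma~\ref{lem:rigid}.

Finally we check the values for $g_n$. Its constant term is $1/e$, and its masses are $1/n$ by \eqref{eq:average}. From $-\log g_n=\frac{1-z^n}{1+z^n}$ we get $\frac{zg_n'}{g_n}=\frac{2nz^n}{(1+z^n)^2}$. On $\mathbb T$, off the atoms, this equals $\frac{n}{1+\cos nx}$, so $|g_n'|$ has the value $n/2$ at the points $z^n=1$.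
\end{proof}

\section{What the first-order conditions cannot give}\label{sec:scope}

After Proposition~\ref{prop:stationary} we used only that $f$ is stationary. So the conclusions of Theorem~\ref{thm:strong} hold for every stationary function, extremal or not. The function $g_n$ is stationary itself: it has $T(x)=\frac2e(1+\cos nx)$, which is nonnegative and vanishes exactly at its atoms. But already for $n=2$ there are stationary functions that are not rotations of $g_n$, so these conditions alone cannot prove Krzy\.{z}'s conjecture.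

\begin{remark}
Let $n=2$ and $f=\exp\bigl(-r\frac{1+z}{1-z}\bigr)$ with $r=\frac{3+\sqrt5}2$, so that $r^2-3r+1=0$. From $f=e^{-r}\exp(-2rz-2rz^2-\cdots)$,
\[
a_0=e^{-r},\qquad a_1=-2re^{-r},\qquad a_2=2r(r-1)e^{-r}>0 .
\]
Writing $y=\cos x$, we get
\[
T=a_2+2a_1y+2a_0(2y^2-1)=e^{-r}\bigl(4y^2-4ry+2r^2-2r-2\bigr)=4e^{-r}(1-y)(r-1-y),
\]
where the last step uses $2r^2-2r-2=4(r-1)$, which follows from $r^2=3r-1$. Since $r-1=\frac{1+\sqrt5}2>1$, $T\ge0$ on $\mathbb T$, with equality only at $z=1$, the one atom of $f$. So $f$ is stationary with $N=1$, and it is not a rotation of $g_2$. In agreement with the bound $t\ge n/N$ of \eqref{eq:mass}, its mass is $t=r>2=n/N$.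
\end{remark}

\begin{thebibliography}{9}
\bibitem{zygmund}
\emph{A Generalization of an Inequality of Zygmund},
\url{http://www.kurims.kyoto-u.ac.jp/EMIS/journals/IJMMS/Volume16_2/202359.pdf}.
\end{thebibliography}

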